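# Uniform bounds for rational torsion on Drinfeld modules of fixed rank

## 1. Rank one and the prime $T$: one torsion point determines the module

Fix a prime power $q$ and put $p=\operatorname{char}\mathbb F_q$. Let $L$ be a field finitely generated over $\mathbb F_q$, and let $\theta\in L$ be transcendental over $\mathbb F_q$. The twisted polynomial ring $L\{\tau\}$ consists of the sums $\sum b_i\tau^i$ with $b_i\in L$, multiplied by the rule $\tau c=c^q\tau$. It acts on $L$, and on any field containing $L$, by $(\sum b_i\tau^i)(z)=\sum b_iz^{q^i}$. A rank one Drinfeld $\mathbb F_q[T]$-module over $L$ (with $T$ acting through $\theta$ on constant terms) is given by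
$$\phi_T=\theta+g\tau,\qquad g\in L^*,$$
and $\phi_a=\sum_j a_j\phi_T^{\,j}$ for $a=\sum_j a_jT^j\in\mathbb F_q[T]$. This makes $L$ an $\mathbb F_q[T]$-module. Torsion points in $L$ are the elements killed by some $\phi_a$, $a\ne0$. Write $\phi[T^\infty](L)$ for the set of $z\in L$ killed by some $\phi_{T^n}$.

Can the size of $\phi[T^\infty](L)$ be bounded independently of $g$? Yes, and the proof is short.

**Proposition 0.** Let $v$ be a normalized discrete valuation of $L$ with $s:=v(\theta)>0$. For every rank one $\phi$ as above, $|\phi[T^\infty](L)|\le qs$.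

Such a $v$ exists: put $\theta=t_1$ in a transcendence basis $t_1,\dots,t_r$ of $L$ over $\mathbb F_q$, localize $\mathbb F_q[t_1,\dots,t_r]$ at the prime $(t_1)$, and extend the resulting discrete valuation to the finite extension $L$.

*Proof.* Let $z\in L$ and $n\ge1$ with $\phi_{T^n}(z)=0\neq\phi_{T^{n-1}}(z)$. Put $z_j=\phi_{T^{n-j}}(z)$ for $1\le j\le n$. Then $z_n=z$, $\phi_T(z_j)=z_{j-1}$ for $j\ge 2$, $z_1\ne0$ and $\phi_T(z_1)=0$. Replace $\phi$ by $z_1^{-1}\phi z_1$ (so $g$ becomes $gz_1^{q-1}$) and each $z_j$ by $z_j/z_1$. All relations persist, and now $z_1=1$. The equation $\phi_T(1)=0$ says $\theta+g=0$, so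
$$\phi_T(Z)=\theta(Z-Z^q).$$
We claim $v(z_j)=-s\sum_{i=1}^{j-1}q^{-i}$. This holds for $j=1$. For $j\ge2$ we have $z_j-z_j^q=z_{j-1}/\theta$, of valuation $v(z_{j-1})-s<0$. So $v(z_j)<0$, the left side has valuation $q\,v(z_j)$, and $v(z_j)=(v(z_{j-1})-s)/q$, which gives the claim. Thus
$$v(z_n)=-\frac{s\,(1+q+\dots+q^{n-2})}{q^{n-1}}$$
is an integer. For $n\ge2$ the bracket is prime to $q$, so $q^{n-1}\mid s$, and $n\le1+\log_qs$ (trivially also for $n=1$). Hence $\phi[T^\infty](L)$ is killed by $\phi_{T^n}$ with $n=1+\lfloor\log_qs\rfloor$. A nonzero polynomial of degree $q^n$ has at most $q^n\le qs$ zeros. $\square$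

For $L=\mathbb F_q(T)$, $\theta=T$ and $v$ the $T$-adic valuation we have $s=1$: there are at most $q$ points. The module $\phi_T=T-T\tau$ has exactly the $q$ points of $\mathbb F_q$. A point of exact order $T^2$ would solve $z-z^q=c/T$ with $c\in\mathbb F_q^*$, but the pole of the left side at $T=0$ has order divisible by $q$.

The proof rests on the fact that one nonzero $T$-torsion point, scaled to be $1$, determines $g$; there is only one module to examine. What changes when $\phi_T=\theta+g_1\tau+\dots+g_d\tau^d$ has $d$ free coefficients?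

## 2. Drinfeld $A$-modules of rank $d$ and the four theorems

**Setting.** Let $F$ be a global function field with constant field $\mathbb F_q$, $\infty$ a place of $F$, $A$ the ring of elements of $F$ regular away from $\infty$, and $K=\operatorname{Frac}(A)$. For $0\ne a\in A$ put $\deg(a)=\log_q|A/(a)|$. An $A$-field is a field $L$ with a ring homomorphism $\iota:A\to L$.

**Drinfeld module.** A Drinfeld $A$-module over $L$ is a ring homomorphism $\phi:A\to L\{\tau\}$, $a\mapsto\phi_a$, such that $\phi_a$ has constant term $\iota(a)$ and $\phi(A)\not\subset L$. Its rank is the positive integer $d$ with $\deg_\tau\phi_a=d\deg(a)$ for all $a\neq0$. For $A=\mathbb F_q[T]$ it is $\deg_\tau\phi_T$.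

**Torsion.** For an ideal $I\subset A$ let $\phi[I]=\bigcap_{a\in I}\ker(\phi_a:\mathbb G_a\to\mathbb G_a)$. For a maximal ideal $\mathfrak p$ let $\phi[\mathfrak p^\infty]=\bigcup_n\phi[\mathfrak p^n]$. If $a\ne0$, then $\phi_a$ is a nonzero polynomial of degree $q^{d\deg a}$, so it has at most that many zeros in any field.

"Finitely generated over $K$" means a field $L\supseteq K$, finitely generated as a field over $K$, viewed as an $A$-field through $A\subset K\subseteq L$. The question comes from "On a variant of the uniform boundedness conjecture for Drinfeld modules.", http://www.kurims.kyoto-u.ac.jp/~yuyang/confer/2nd-slides/ishii.pdf: given $L$, $\mathfrak p$ and $d$, is there a bound on $|\phi[\mathfrak p^\infty](L)|$ valid for all $\phi$ of rank $d$ over $L$? Poonen's results give finiteness of the torsion in $L$ for each single $\phi$, a uniform bound on all torsion when $d=1$, and the statement asked for when $d=2$ and $A=\mathbb F_q[T]$. None of these is used below. The answer is yes in general.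

**Theorem 1.** Let $L$ be finitely generated over $K$, $d>0$, and $\mathfrak p$ a maximal ideal of $A$. There is $C(L,\mathfrak p,d)$ with $|\phi[\mathfrak p^\infty](L)|<C$ for all rank $d$ Drinfeld $A$-modules $\phi$ over $L$.

**Theorem 2.** For $L,d$ as above there is $C(L,d)$ with $|\phi(L)_{\rm tors}|\le C$ for all rank $d$ Drinfeld $A$-modules $\phi$ over $L$.

**Theorem 3.** Fix $A,\mathfrak p,d$ and $D\ge1$. There are $C,c>0$ such that for every finite extension $L/K$ with $[L:K]\le D$ and every rank $d$ Drinfeld $A$-module $\phi$ over $L$, $|\phi[\mathfrak p^\infty](L)|\le C\,(g(L)+2)^c$, where $g(L)$ is the genus of $L$ over its exact constant field. For finite $L/K$, the bound in Theorem 2 can be taken to depend only on $A,d,[L:K],g(L)$.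

**Theorem 4.** Let $L$ be a finitely generated field over $\mathbb F_q$, let $\theta\in L$ be transcendental over $\mathbb F_q$, and view $L$ as an $\mathbb F_q[T]$-field via $T\mapsto\theta$. Let $d\ge1$. There is $B=B(L,\theta,d)\in\mathbb N$ such that if $\phi$ is a rank $d$ Drinfeld $\mathbb F_q[T]$-module over $L$ and $x\in L$ is a torsion point whose annihilator is $(\ell^e)$ with $\ell$ monic irreducible and $e\ge1$, then $e\deg\ell\le B$.

Theorem 4 carries the weight. First we deduce Theorems 1 and 2 from it.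

**Restriction to $\mathbb F_q[T]$.** Let $a\in A$ be nonconstant. It is transcendental over $\mathbb F_q$, because $\mathbb F_q$ is the constant field of $F$. For $c\in\mathbb F_q^*$, $\phi_c$ is a unit of $L\{\tau\}$, hence has $\tau$-degree $0$, so $\phi_c=\iota(c)=c$. Therefore restricting $\phi$ along $\mathbb F_q[T]\to A$, $T\mapsto a$, gives a Drinfeld $\mathbb F_q[T]$-module $\phi'$ over $L$ with $\theta=a$ and rank $D'=\deg_\tau\phi_a=d\deg a$. Also $L$ is finitely generated over $\mathbb F_q$, since $K$ is.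

**Theorem 4 implies Theorem 1.** Choose $0\ne a\in\mathfrak p$. It is not a unit, hence not constant. Restrict along $T\mapsto a$. If $z\in\phi[\mathfrak p^\infty](L)$, then $z\in\phi[\mathfrak p^n](L)$ for some $n$, and $\phi'_{T^n}(z)=\phi_{a^n}(z)=0$. If $z\neq0$, its annihilator in $\mathbb F_q[T]$ is $(T^e)$ with $e\ge1$, and $e\le B:=B(L,a,D')$. So $\phi[\mathfrak p^\infty](L)\subset\phi'[T^B](L)$, which has at most $q^{D'B}$ elements. Take $C=q^{D'B}+1$. $\square$

**Theorem 4 implies Theorem 2.** Fix a nonconstant $a\in A$ and restrict. The ring $A$ is the integral closure of $\mathbb F_q[a]$ in $K$, because $a$ has its only pole at $\infty$. For $0\ne b\in A$ the norm $N(b)$ is a nonzero element of $\mathbb F_q[a]$, and $N(b)/b\in K$ is integral over $\mathbb F_q[a]$, so it lies in $A$. Thus $b$ divides a nonzero element of $\mathbb F_q[a]$, and $\phi$, $\phi'$ have the same torsion points. Let $z\in L$ be a torsion point with annihilator $(\prod\ell_i^{e_i})$, the $\ell_i$ distinct monic irreducibles. Its primary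 components are of the form $\phi'_c(z)\in L$ and have annihilators $(\ell_i^{e_i})$, so $e_i\deg\ell_i\le B=B(L,a,D')$. Let $a_0$ be the least common multiple of all nonzero polynomials of degree $\le B$. Every $\ell_i^{e_i}$ divides $a_0$, hence so does their product. Thus $|\phi(L)_{\rm tors}|\le q^{D'\deg a_0}$. $\square$

From here to the end of Section 9 we are in the situation of Theorem 4:
$$\phi_T=\theta+\sum_{i=1}^dg_i\tau^i,\qquad g_d\ne0,\qquad g_0:=\theta,$$
and $v(0)=+\infty$ for every valuation.

## 3. A rank two family with bad places anywhere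

**Points as data.** In rank $d$, knowing $\phi_T$ on $d$ linearly independent elements $y_1,\dots,y_d$ determines $g_1,\dots,g_d$ by a linear system. But now the $y_j$ themselves can vary. Take $L=\mathbb F_q(T)$, $\theta=T$, $d=2$, and look for $\phi$ with $\phi_T(1)=0$, $\phi_T(y)=1$, where $y\in L\setminus\mathbb F_q$. The two equations are $T+g_1+g_2=0$ and $Ty+g_1y^q+g_2y^{q^2}=1$, and they give
$$g_2=\frac{1-Ty+Ty^q}{y^{q^2}-y^q},\qquad g_1=-T-g_2 .\tag{3.1}$$
Let $v$ be a place with $v(T)=0$ and $v(y)=-N<0$. Then $v(g_2)=-qN+q^2N=(q^2-q)N>0$ (in particular $g_2\ne0$) and $v(g_1)=0$. So $y$ is a point with annihilator $(T^2)$. The quantity $j=g_1^{q+1}/g_2$ does not change when $\phi$ is replaced by $u^{-1}\phi u$, and $v(j)=-(q^2-q)N$. So already for $T^2$-torsion over $\mathbb F_q(T)$ we get infinitely many modules, no two isomorphic when their $N$ differ at a given $v$. The argument of Section 1 has no analog.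

**Unit equations.** A sensible substitute uses many points at once. Let $x$ have annihilator $(\ell^e)$, $n=e\deg\ell$, and $V=\mathbb F_q[T]\cdot x$, an $\mathbb F_q$-space with $q^n$ elements. If $z,z',z+z'\in V$ are nonzero and $w=z/z'$, then $w$ and $1+w=(z+z')/z'$ are both ratios of elements of $V\setminus0$. Suppose that every valuation $v$ outside a small set $E$ is constant on $V\setminus0$. Then $w$ and $1+w$ are units outside $E$, and the abc inequality for function fields bounds the size of $w$. There are few $E$-units of bounded size, polynomially many in $n$, while $V$ supplies $q^n-1$ ratios $z/z_0$. So $n$ is bounded. The natural $E$ is the set of $v$ where $\theta$ has a pole or $\ell(\theta)$ has a zero.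

**Where this stops.** Take $y=1/b$ in (3.1), with $b$ a product of many distinct monic irreducibles different from $T$. At each $v\mid b$ we have $v(1)=0$ and $v(y)=-1$, so $v$ is not constant on $V\setminus0=(\mathbb F_q+\mathbb F_qy)\setminus 0$, although $v\notin E$. The set of such bad places has no bound in terms of $L$ and $d$, and the abc bound contains its size.

**What bad places cost.** Two facts rescue the argument.

1. *A bad place needs a very large point.* At $v\notin E$, measured in a suitable normalization $P_v$, torsion points of size in $(R/q,R]$ contribute at most $d-1$ dimensions over $\mathbb F_q$. If a bad place makes $n/2$ dimensions of $V$ have positive size, the sizes must climb through about $n/(2d)$ shells, each $q$ times larger than the last, so some point has size about $q^{n/(2d)}$. A product formula bounds the sum of all sizes by a height $h$ of $\phi$. Hence the number of bad places is at most about $q^{-n/(2d)}(h+\text{const}\cdot n)$.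
2. *The height is bounded by the number of bad places*, up to a constant factor and an error linear in $n$, by abc.

Feed the second into the first: for large $n$ the factor $q^{-n/(2d)}$ wins, $h$ is $O(n)$, and the number of bad places is less than $1$. So it is zero, and the unit argument applies.

## 4. Prime divisors with degrees

This section provides a product formula on $L$ and controls $E$.

Let $X$ be a normal projective integral $\mathbb F_q$-scheme with function field $L$ (normalize a projective closure of an affine model), $r=\dim X\ge1$, with an ample line bundle $\mathcal O(1)$. Let $v$ run over the prime divisors of $X$; write $v$ also for the normalized discrete valuation and $\mathcal O_v$ for its ring. Put $\deg v=(\mathcal O(1)^{r-1}\cdot v)$, computed over $\mathbb F_q$. It is a positive integer because $\mathcal O(1)$ is ample; for $r=1$ it is the degree over $\mathbb F_q$ of the residue field. Two textbook facts: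

* $\sum_v\deg(v)\,v(f)=0$ for $f\in L^*$ (product formula: principal divisors have degree $0$).
* If $v(f)=0$ for all $v$, then $f\in k^*$, where $k=H^0(X,\mathcal O_X)$ is a finite field. (By normality $f$ and $f^{-1}$ are regular; by projectivity $k$ is a finite-dimensional domain over $\mathbb F_q$.)

For a finite set $\Sigma$ of prime divisors write $s(\Sigma)=\sum_{v\in\Sigma}\deg v$. Write $v\mid\infty$ if $v(\theta)<0$, and put
$$t_v=\max(0,-v(\theta)),\qquad\kappa=\sum_v\deg(v)\,t_v .$$
Since $\theta\notin k$, $\theta$ has a pole, and $\kappa$ is a positive integer. For a monic irreducible $\ell\in\mathbb F_q[T]$ write $v\mid\ell$ if $v(\ell(\theta))>0$; then $v(\theta)\ge0$. Put $E=\{v\mid\infty\}\cup\{v\mid\ell\}$. At $v\mid\infty$ we have $v(\ell(\theta))=-t_v\deg\ell$, so the product formula for $\ell(\theta)$ gives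
$$\sum_{v\mid\ell}\deg(v)\,v(\ell(\theta))=\kappa\deg\ell.\tag{4.1}$$

**Example.** For $L=\mathbb F_q(T)$, $X=\mathbb P^1$, $\theta=T$: $\kappa=1$ and $E=\{\infty,\ell\}$, so $s(E)=1+\deg\ell$. For $L=\mathbb F_q(T,u)$ and $X=\mathbb P^2$ with $T=X_1/X_0$, $u=X_2/X_0$, $\deg v$ is the degree of a plane curve. With $\theta=T$ we get $\kappa=1$ from the line $X_0=0$, and the only $v\mid\ell$ is the curve cut out by the homogenization of $\ell(X_1/X_0)$, of degree $\deg\ell$.

**Lemma 1.** $s(E)\le\kappa(1+\deg\ell)$ and $|E|\le2\kappa$.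

*Proof.* Since $t_v\ge1$ at $v\mid\infty$, both $s(\{v\mid\infty\})$ and $|\{v\mid\infty\}|$ are $\le\kappa$. By (4.1), $s(\{v\mid\ell\})\le\kappa\deg\ell$. For $|E|$ it remains to show $\deg v\ge\deg\ell$ when $v\mid\ell$, for then (4.1) gives $|\{v\mid\ell\}|\le\kappa$.

Let $v\mid\ell$. The map $\mathbb F_q[T]\to\mathcal O_v$, $T\mapsto\theta$, sends $\ell$ into the maximal ideal, so the residue field contains $\mathbb F_q[T]/(\ell)$. The algebraic closure $k_v$ of $\mathbb F_q$ in the residue field is a finite field of degree $\ge\deg\ell$ over $\mathbb F_q$. Regard $v$ as an integral subscheme of $X$ and let $\nu:\tilde v\to v$ be its normalization, which is finite and birational. By the projection formula $\deg v=(\nu^*\mathcal O(1))^{r-1}$ on $\tilde v$, and the standard expression of intersection numbers by Euler characteristics says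
$$\deg v=\sum_{i=0}^{r-1}(-1)^i\binom{r-1}i\chi(\tilde v,\nu^*\mathcal O(-i)).$$
Elements of $k_v$ are integral over $\mathbb F_q$, so on the normal scheme $\tilde v$ they are regular functions, and $\tilde v$ is a $k_v$-scheme. All cohomology groups are $k_v$-spaces, so each Euler characteristic over $\mathbb F_q$ is a multiple of $[k_v:\mathbb F_q]$. Hence so is the positive integer $\deg v$, and $\deg v\ge[k_v:\mathbb F_q]\ge\deg\ell$. $\square$

**The integer $m$.** If $\theta\in L^{p^m}$, then $p^m\mid v(\theta)\ne0$ for any $v\mid\infty$, so $p^m\le\kappa$. Hence there is a unique $m\ge0$ with $\theta\in L^{p^m}\setminus L^{p^{m+1}}$, and $p^m\le\kappa$.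

## 5. Derivations and the abc inequality

In characteristic $p$, abc fails for $p$-th powers: over $\mathbb F_p(T)$ the elements $w=T^{p^j}$ and $1+w=(1+T)^{p^j}$ have zeros and poles only at $0,-1,\infty$, while the order of $w$ at $0$ is $p^j$. Derivations detect $p$-th powers, and they also prove abc.

**Derivations of $L$.** Since $\mathbb F_q$ is perfect, $L$ is finite separable over some $M_0=\mathbb F_q(t_1,\dots,t_r)$ with the $t_i$ algebraically independent. The derivations $\partial/\partial t_i$ extend to derivations $D_i$ of $L$. By separability $L=M_0L^p$. Also $[L:M_0]=[L^p:M_0^p]$, so $[L:L^p]=[M_0:M_0^p]=p^r$. The $p^r$ monomials $t^I$, $0\le I_i<p$, span $M_0$ over $M_0^p$, hence span $L$ over $L^p$, hence are a basis. For $w=\sum_Ia_It^I$ with $a_I\in L^p$ we have $D_iw=\sum_II_ia_It^{I-\epsilon_i}$, with $\epsilon_i$ the $i$-th unit vector. This vanishes iff $a_I=0$ whenever $I_i\ne0$. Hence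
$$D_1w=\dots=D_rw=0\iff w\in L^p.\tag{5.1}$$

**Control of poles.** For a derivation $D$ of $L$ over $\mathbb F_q$ there are integers $\delta_v(D)\ge0$, almost all $0$, with
$$v(Df)\ge-\delta_v(D)\ \text{ if } v(f)\ge0,\qquad v(Df)\ge v(f)-1-\delta_v(D)\ \text{ for all } f\in L^*.\tag{5.2}$$
Indeed, cover $X$ by finitely many $\operatorname{Spec}B_j$ with $B_j$ a finitely generated $\mathbb F_q$-algebra. On generators of $B_j$ the values of $D$ have a common denominator $0\ne\beta_j\in B_j$, and then $\beta_jD(B_j)\subset B_j$ by the product rule. If $v$ meets $\operatorname{Spec}B_j$, then $\mathcal O_v$ is a localization of $B_j$, and the quotient rule gives $\beta_jD(\mathcal O_v)\subset\mathcal O_v$. Let $\delta_v(D)$ be the minimum of $v(\beta_j)\ge 0$ over such $j$. Only finitely many $v$ have $v(\beta_j)\neq0$ for some relevant $j$. For the second inequality write $f=\pi^au$ with $\pi$ a uniformizer and $u$ a unit: $Df=a\pi^{a-1}u\,D\pi+\pi^aDu$.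

Put $\delta=\max_j\sum_v\deg(v)\,\delta_v(D_j)$. For $L=\mathbb F_q(t)$ and $D=d/dt$ on $\mathbb P^1$ we may take $\delta=0$: $D$ preserves $\mathcal O_v$ at finite $v$, and at infinity $D=-s^2\,d/ds$ with $s=1/t$.

**Lemma 2 (abc).** Let $D\in\{D_1,\dots,D_r\}$, $w\in L$, $Dw\ne0$, and $S_w=\{v:v(w)\ne0\text{ or }v(1+w)\ne0\}$. Then
$$\sum_v\deg(v)\,|v(w)|\le2\,(s(S_w)+\delta).$$

*Proof.* Since $Dw\neq0$, $w\ne0,-1$. Let $\eta=\frac{Dw}{w(1+w)}\ne0$ and $\delta_v=\delta_v(D)$. We bound $v(\eta)$ from below, using (5.2) and $Dw=D(1+w)$.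

* If $v(w)<0$, then $v(1+w)=v(w)$, so $v(\eta)\ge v(w)-1-\delta_v-2v(w)=|v(w)|-1-\delta_v$.
* If $v(w)>0$, then $v(1+w)=0$ and $v(\eta)\ge-1-\delta_v$. If $v(w)=0<v(1+w)$, the same follows from $Dw=D(1+w)$.
* Otherwise $v(w)=v(1+w)=0$ and $v(\eta)\ge-\delta_v$.

The $-1$ occurs only for $v\in S_w$. The product formula for $\eta$ gives $0\ge\sum_{v(w)<0}\deg(v)|v(w)|-s(S_w)-\delta$. By the product formula for $w$, the sum over all $v$ is twice the sum over $v(w)<0$. $\square$

## 6. The normalized size $P_v$

We want to measure points at $v$ in a way that does not change when $\phi$ is rescaled. Put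
$$c_v=\min_{1\le i\le d}\frac{v(g_i)}{q^i-1},\qquad e_d=\prod_{i=1}^d(q^i-1),\qquad h=-\sum_v\deg(v)\,c_v .$$
Then $c_v\in\frac1{e_d}\mathbb Z$, and $c_v=0$ for almost all $v$. Define
$$P_v(z)=-v(z)-c_v\quad(z\ne0),\qquad P_v(0)=-\infty.$$
If $c_v=0$, then all $g_i$ with $i\ge1$ are integral at $v$, one of them is a unit, and $P_v=-v$. In general $P_v$ imitates this. Replacing $\phi$ by $u^{-1}\phi u$ and $z$ by $u^{-1}z$ changes $c_v$ to $c_v+v(u)$, so it changes neither $P_v(z)$ nor $h$. The product formula gives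
$$\sum_v\deg(v)\,P_v(z)=h\qquad(z\in L^*).\tag{6.1}$$
Put $\alpha_{v,i}=v(g_i)-(q^i-1)c_v$ for $0\le i\le d$. Then $\alpha_{v,0}=v(\theta)$, $\alpha_{v,i}\ge0$ for $i\ge1$, $\min_{i\ge1}\alpha_{v,i}=0$, and a direct computation gives
$$P_v(g_iz^{q^i})=q^iP_v(z)-\alpha_{v,i}.\tag{6.2}$$
Also $P_v(z+z')\le\max(P_v(z),P_v(z'))$ and $P_v(\lambda z)=P_v(z)$ for $\lambda\in\mathbb F_q^*$. So inside an $\mathbb F_q$-space the sets $\{P_v\le R\}$ and $\{P_v<R\}$ are subspaces.

**Example.** In rank one $c_v=v(g_1)/(q-1)$, so $h=0$. For $\phi_T=\theta-\theta\tau$ and the chain $z_1=1,z_2,\dots$ of Section 1, at $v(\theta)=s>0$, we get $P_v(z_j)=s\sum_{i=1}^{j-1}q^{-i}-\frac s{q-1}=-\frac{s}{(q-1)q^{j-1}}$. The sizes are negative and tend to $0$. In the family (3.1), at $v$ with $v(T)=0$, $v(y)=-N<0$, we have $c_v=\min\big(0,\frac{(q^2-q)N}{q^2-1}\big)=0$, so $P_v(1)=0$ and $P_v(y)=N$.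

**Lemma 3.** Let $V\subset L$ be an $\mathbb F_q[T]$-submodule (under $\phi$) isomorphic to $\mathbb F_q[T]/(\ell^e)$, $n=e\deg\ell$, and $0\neq z\in V$.

(a) If $v\nmid\infty$: $P_v(z)\ge-v(\ell^e(\theta))$. In particular $P_v(z)\ge0$ if $v\notin E$.

(b) If $v\mid\infty$: $P_v(z)\ge-n\,t_v$.

(c) If $v\nmid\infty$: $\{z\in V:P_v(z)\le0\}$ is an $\mathbb F_q[T]$-submodule.

*Proof.* (a) The set of $\sum b_i\tau^i$ with $v(b_i)\ge(q^i-1)c_v$ for all $i\ge0$ is a ring: the product of $b_i\tau^i$ and $b'_j\tau^j$ is $b_ib_j'^{\,q^i}\tau^{i+j}$, and $(q^i-1)c_v+q^i(q^j-1)c_v=(q^{i+j}-1)c_v$. It contains $\mathbb F_q$ and, as $v(\theta)\ge0$, also $\phi_T$. So $\phi_{\ell^e}=\ell^e(\theta)+\sum_{i\ge1}G_i\tau^i$ with $v(G_i)\ge(q^i-1)c_v$. Let $\sigma=v(z)+c_v=-P_v(z)$. If $\sigma\le0$, the claim holds because $v(\ell^e(\theta))\ge0$. If $\sigma>0$, then from $\ell^e(\theta)z=-\sum_{i\ge1}G_iz^{q^i}$ and $v(G_iz^{q^i})\ge v(z)+(q^i-1)\sigma$ we get $v(\ell^e(\theta))\ge(q-1)\sigma\ge\sigma$. If $v\notin E$, then $v(\ell^e(\theta))=0$.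

(b) Let $y\ne0$ with $P_v(y)\le0$, i.e. $v(y)+c_v\ge0$. For $i\ge1$, $v(g_iy^{q^i})\ge v(y)+(q^i-1)(v(y)+c_v)\ge v(y)>v(\theta y)$. So $\phi_T(y)\ne0$ and $v(\phi_T(y))=v(y)-t_v$. Suppose $P_v(\phi_{T^j}(z))\le0$ for all $0\le j\le n-1$. Inductively $v(\phi_{T^j}(z))=v(z)-jt_v$ for $0\le j\le n$, and since $\ell^e$ is monic of degree $n$, $v(\phi_{\ell^e}(z))=v(z)-nt_v$. This contradicts $\phi_{\ell^e}(z)=0$. So there is a least $j\le n-1$ with $P_v(\phi_{T^j}(z))>0$, and $P_v(z)=P_v(\phi_{T^j}(z))-jt_v>-nt_v$ (note $t_v>0$).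

(c) If $P_v(z)\le0$, then by (6.2) every term has $P_v(g_iz^{q^i})=q^iP_v(z)-\alpha_{v,i}\le0$ for $0\le i\le d$, since $\alpha_{v,0}=v(\theta)\ge0$. So $P_v(\phi_T(z))\le0$. $\square$

## 7. At most $d-1$ dimensions in each shell

**How sizes climb in an example.** In the family (3.1) at $v$ with $v(T)=0$, $v(y)=-N$, we have $\alpha_{v,0}=\alpha_{v,1}=0$ and $\alpha_{v,2}=(q^2-q)N$. A point $z$ over $\bar L$ (with $v$ extended) of size $\rho>0$ has $P_v(\phi_T(z))\le\max(\rho,\,q\rho,\,q^2\rho-(q^2-q)N)$, with equality unless the maximum is attained twice. For $\rho>0$ this happens only at $\rho=N$. So for $0<\rho<N$ the map $\phi_T$ multiplies the size by $q$, and beyond $N$ the sizes grow forever, which a torsion point cannot do because its $\phi_T$-orbit is finite. Hence positive sizes of torsion points are among $N,N/q,N/q^2,\dots$. Sizes of points of $L$ are integers here, so a long chain of such sizes in $L$ needs $N$ exponentially large. The next lemma is the general form.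

**Lemma 4 (shell lemma).** Let $v$ be any prime divisor, $R>0$ with $R/q\ge t_v/(q-1)$, and let $W\subset L$ be a finite $\mathbb F_q$-space of torsion points of $\phi$. Then
$$\dim_{\mathbb F_q}\{z\in W:P_v(z)\le R\}\big/\{z\in W:P_v(z)\le R/q\}\le d-1 .$$

*Proof.* Extend $v$, hence $P=P_v$, to an algebraic closure $\bar L$; the value group is $\mathbb Q$. Write $t=t_v$ and $\alpha_i=\alpha_{v,i}$.

**Step 1: the size function and its corners.** For rational $\rho$ let $\Theta(\rho)=\max_{0\le i\le d}(q^i\rho-\alpha_i)$, a strictly increasing function. Let $i_{\min}(\rho)\le i_{\max}(\rho)$ be the least and greatest indices attaining the maximum. Let $\rho>t/(q-1)$, so $\rho>0$. Some $\alpha_i$ with $i\ge1$ is $0$, so $\Theta(\rho)\ge q\rho$. Moreover $\rho-\alpha_0\le\rho+t<q\rho$, so $i_{\min}(\rho)\ge1$. If $\rho<\rho'$, then $i_{\max}(\rho)\le i_{\min}(\rho')$: with $I=i_{\max}(\rho)$ and $i<I$, the inequality $q^I\rho-\alpha_I\ge q^i\rho-\alpha_i$ becomes strict at $\rho'$, because the difference of the two sides grows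 by $(q^I-q^i)(\rho'-\rho)$. So the intervals $[i_{\min}(\rho),i_{\max}(\rho)]\subset[1,d]$ overlap at most in end points. With $j(\rho)=i_{\max}(\rho)-i_{\min}(\rho)$,
$$\sum_{\rho>t/(q-1)}j(\rho)\le d-1.\tag{7.1}$$

**Step 2: what $\phi_T$ does to points of size exactly $\rho$.** For rational $\rho>t/(q-1)$ let $\Delta_\rho=\{z\in\bar L:P(z)\le\rho\}/\{z\in\bar L:P(z)<\rho\}$. Choose $y_\rho\in\bar L$ with $P(y_\rho)=\rho$; then $y_\rho\zeta\mapsto\bar\zeta$ identifies $\Delta_\rho$ with the residue field of $\bar L$. By (6.2), and since $\Theta$ is the maximum of the increasing functions $q^i\rho-\alpha_i$, $\phi_T$ maps $\{P\le\rho\}$ into $\{P\le\Theta(\rho)\}$ and $\{P<\rho\}$ into $\{P<\Theta(\rho)\}$. In coordinates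
$$\frac{\phi_T(y_\rho\zeta)}{y_{\Theta(\rho)}}=\sum_i\frac{g_iy_\rho^{q^i}}{y_{\Theta(\rho)}}\,\zeta^{q^i},$$
and the $i$-th coefficient has valuation $\Theta(\rho)-(q^i\rho-\alpha_i)\ge0$, with equality iff $i$ attains the maximum. So the induced map $\Delta_\rho\to\Delta_{\Theta(\rho)}$ is an $\mathbb F_q$-linear polynomial in $\bar\zeta$ with lowest and highest terms of degrees $q^{i_{\min}(\rho)}$ and $q^{i_{\max}(\rho)}$. It is a polynomial of degree $q^{j(\rho)}$ in $\bar\zeta^{\,q^{i_{\min}(\rho)}}$, and $\bar\zeta\mapsto\bar\zeta^{\,q^{i_{\min}(\rho)}}$ is injective. So its kernel has at most $q^{j(\rho)}$ elements.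

**Step 3: torsion points in one $\Delta_\rho$.** Let $I_\rho\subset\Delta_\rho$ be the image of the torsion points $z\in\bar L$ with $P(z)\le\rho$. The induced map sends $I_\rho$ into $I_{\Theta(\rho)}$, so
$$\dim_{\mathbb F_q}I_\rho\le j(\rho)+\dim_{\mathbb F_q}I_{\Theta(\rho)}.$$
By (7.1) there is $\rho_0>t/(q-1)$ with $j(\rho')=0$ for all $\rho'\ge\rho_0$. For $\rho\ge\rho_0$ we have $I_\rho=0$: if $P(z)=\rho$, exactly one term dominates in $\phi_T(z)$, so $P(\phi_T(z))=\Theta(\rho)\ge q\rho$. Repeating, the $\phi_T$-orbit of $z$ is infinite, while a torsion point $z$ killed by $\phi_a$, $a\ne0$, has its orbit in the finite set of zeros of $\phi_a$. Since $\Theta^i(\rho)\ge q^i\rho\to\infty$, iterating the inequality gives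
$$\dim I_\rho\le\sum_{i\ge0}j(\Theta^i(\rho))\qquad(\rho>t/(q-1)).$$

**Step 4: summation over the shell.** Filter the quotient in the lemma by the values of $P$ in $(R/q,R]$. Each graded piece embeds in some $\Delta_\rho$ with image in $I_\rho$, and $\rho>R/q\ge t/(q-1)$. So the dimension is at most
$$\sum_{\rho\in(R/q,R]}\ \sum_{i\ge0}j(\Theta^i(\rho)).$$
A given number equals $\Theta^i(\rho)$ for at most one pair $(\rho,i)$ with $\rho\in(R/q,R]$, $i\ge0$. Indeed $\Theta$ is injective; if $\Theta^i(\rho)=\Theta^{i'}(\rho')$ with $i<i'$, then $\rho=\Theta^{i'-i}(\rho')\ge q\rho'>R$, which is impossible; and if $i=i'$, then $\rho=\rho'$. So the double sum is at most the sum in (7.1), i.e. at most $d-1$. $\square$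

For $d=1$ and $t_v=0$ the lemma says that $\{P_v\le R\}$ and $\{P_v\le R/q\}$ agree on $W$ for every $R>0$. Taking $R$ to be the maximum of $P_v$ on $W\setminus 0$, we see that this maximum cannot be positive. In rank one there are no bad places outside $E$; from rank two on they occur.

## 8. Ratios of torsion points satisfy abc

Lemma 2 needs $Dw\ne0$. We must exclude that all ratios of torsion points are high $p$-powers; otherwise the bound would lose an uncontrolled factor. The integer $m$ of Section 4 sets the limit.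

**Lemma 5.** Let $W\subset L$ be a finite $\mathbb F_q[T]$-submodule with $\dim_{\mathbb F_q}W\ge d+1$. Then not all ratios $z/z'$ ($z,z'\in W\setminus0$) lie in $L^{p^{m+1}}$.

*Proof.* Suppose they all do. Fix $x_0\in W\setminus0$ and replace $\phi$ by $x_0^{-1}\phi x_0$ and $W$ by $x_0^{-1}W$. This does not change $\theta$, and now $W\subset L^{p^{m+1}}$. Take $\mathbb F_q$-independent $y_1,\dots,y_d\in W$. In the linear system
$$\sum_{i=1}^dg_iy_j^{q^i}=\phi_T(y_j)-\theta y_j\qquad(1\le j\le d)$$
for the $g_i$, all coefficients $y_j^{q^i}$ and all right-hand sides lie in the field $L^{p^m}$, because $\phi_T(y_j)\in W$ and $\theta\in L^{p^m}$. The determinant is the $q$-th power of the Moore determinant $\det(y_j^{q^{i-1}})$, which is nonzero since the $y_j$ are independent over $\mathbb F_q$. So $g_i\in L^{p^m}$.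

Write $\theta=\theta_0^{p^m}$, $g_i=\gamma_i^{p^m}$, and let $W_0\subset L^p$ be the set of $p^m$-th roots of elements of $W$. Taking $p^m$-th roots in $\phi_T(W)\subset W$ gives $\theta_0y+\sum_i\gamma_iy^{q^i}\in W_0\subset L^p$ for all $y\in W_0$. As $\theta_0\notin L^p$, (5.1) gives some $D=D_j$ with $D\theta_0\ne0$. Apply $D$, which kills $L^p$ and is therefore linear over it:
$$(D\theta_0)\,y+\sum_{i=1}^dD(\gamma_i)\,y^{q^i}=0\qquad(y\in W_0).$$
This is a nonzero polynomial of degree $\le q^d$ with at least $q^{d+1}$ roots, a contradiction. $\square$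

**Lemma 6.** Let $W$ be as in Lemma 5, and let $\Sigma$ be a finite set of prime divisors such that for every $v\notin\Sigma$ the function $v$ is constant on $W\setminus0$. Put $M=2p^m(s(\Sigma)+\delta)$. Then $\sum_v\deg(v)\,|v(z/z')|\le2M$ for all $z,z'\in W\setminus0$.

*Proof.* By Lemma 5 there is a maximal $k_0\ge0$ such that all ratios lie in $L^{p^{k_0}}$, and $k_0\le m$. Some ratio is $w_0^{p^{k_0}}$ with $w_0\notin L^p$; choose $D=D_j$ with $Dw_0\ne0$. Define $z\sim z'$ iff $D\big((z/z')^{1/p^{k_0}}\big)=0$. Since $\ker D$ is a field, this is an equivalence relation, and by the choice of $w_0$ not all elements of $W\setminus0$ are equivalent.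

Suppose $z\not\sim z'$ and let $w=(z/z')^{1/p^{k_0}}$, so $Dw\ne0$. In particular $w\ne-1$, so $0\ne z+z'\in W$, and $(1+w)^{p^{k_0}}=(z+z')/z'$. For $v\notin\Sigma$ both $v(w)$ and $v(1+w)$ vanish, so $S_w\subset\Sigma$. Lemma 2 gives $\sum_v\deg(v)|v(z/z')|\le2p^{k_0}(s(\Sigma)+\delta)\le M$.

If $z\sim z'$, choose $y\not\sim z$. Then $y\not\sim z'$, and the triangle inequality through $y$ gives $2M$. $\square$

## 9. Proof of Theorem 4: height against bad places

Let $x$ have annihilator $(\ell^e)$, $n=e\deg\ell$, and assume $n\ge2d+2$. Let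
$$V=\mathbb F_q[T]\cdot x\cong\mathbb F_q[T]/(\ell^e),\qquad W=V[\ell^f],\qquad f=\lceil e/2\rceil .$$
Then $\dim V=n$, $\dim W=f\deg\ell\ge n/2\ge d+1$, and $(e-f+1)\deg\ell\ge n/2$ because $f\le(e+1)/2$. Put $Q_v(U)=\max_{U\setminus0}P_v$ for $U\in\{V,W\}$ and
$$S=\{v\notin E:Q_v(W)>0\}.$$
This set is finite: for almost all $v$, $c_v=0$ and $v=0$ on $V\setminus0$. For the same reason almost all terms vanish in every sum over $v$ below.

Why two modules? Badness is tested on the half $W$. If $W$ has a point of positive size, then the submodule of points of $V$ of size $\le0$ misses $W$, so at least $n/2$ dimensions of $V$ have positive size. Testing on $V$ itself would guarantee only $\deg\ell$ dimensions.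

For $U\in\{V,W\}$ the set $\{z\in U:P_v(z)<Q_v(U)\}$ is a proper subspace. With $N=\dim U$ it has at most $q^{N-1}-1$ nonzero elements out of $q^N-1$, so
$$P_v(z)=Q_v(U)\text{ for a proportion}\ge1-\tfrac1q\text{ of the }z\in U\setminus0.\tag{9.1}$$
$\mathbb E$ denotes the average over nonzero elements.

**Step 1: bad places are rare relative to $h$.** We show $h+2n\kappa\ge0$ and
$$s(S)\le2e_d\,q^{1-n/(2d)}\,(h+2n\kappa).\tag{9.2}$$

*Local growth.* Let $v\in S$; then $v\nmid\infty$ and $t_v=0$. By Lemma 3(c), $V_0=\{z\in V:P_v(z)\le0\}$ is a submodule of $V$, and it does not contain $W$. The submodules of $V$ are the $V[\ell^j]$, so $V_0=V[\ell^j]$ with $j\le f-1$, and $\dim V/V_0\ge(e-f+1)\deg\ell\ge n/2$. Positive values of $P_v$ on $V$ are $\ge1/e_d$. Let $Q=Q_v(V)\ge Q_v(W)\ge1/e_d$, and let $J\ge1$ be the least integer with $Qq^{-J}<1/e_d$. Then $J\le\log_q(e_dQ)+1$ and $\{z\in V:P_v(z)\le Qq^{-J}\}=V_0$. Lemma 4 applied to the space $V$ with $R=Q,Qq^{-1},\dots,Qq^{-J+1}$ (allowed since $t_v=0$) gives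
$$\frac n2\le(d-1)J\le d\,(\log_q(e_dQ)+1),\qquad\text{i.e.}\qquad Q_v(V)\ge e_d^{-1}q^{n/(2d)-1}.\tag{9.3}$$

*Global sum.* By Lemma 3, $P_v\ge-b_v$ on $V\setminus0$, where $b_v=0$ for $v\notin E$, $b_v=e\,v(\ell(\theta))$ for $v\mid\ell$, and $b_v=nt_v$ for $v\mid\infty$. By (4.1), $\sum_v\deg(v)b_v=e\kappa\deg\ell+n\kappa=2n\kappa$. By (9.1), and since $b_v\ge0$, $\mathbb E_{z\in V}P_v(z)\ge(1-\frac1q)\max(Q_v(V),0)-b_v$. Averaging (6.1) over $V\setminus0$,
$$h\ge\Big(1-\frac1q\Big)\sum_v\deg(v)\max(Q_v(V),0)-2n\kappa .$$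
So $h+2n\kappa\ge0$, and as $\frac q{q-1}\le2$,
$$\sum_v\deg(v)\max(Q_v(V),0)\le2(h+2n\kappa).$$
By (9.3) the left side is at least $s(S)\,e_d^{-1}q^{n/(2d)-1}$, which gives (9.2).

**Step 2: the height is bounded by the bad places.** We show
$$h-2\kappa\le16\,q^dp^m\,(s(S)+s(E)+\delta).\tag{9.4}$$
Let $\mathcal H=\sum_v\deg(v)Q_v(W)-h$. By (6.1), for every $z\in W\setminus0$,
$$\mathcal H=\sum_v\deg(v)\,(Q_v(W)-P_v(z)),\tag{9.5}$$
a measure of how far $P_v$ is from constant on $W\setminus0$. We bound it from both sides.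

*Lower bound for $\mathcal H$, from the shell lemma.* Suppose $Q_v(W)>0$ and $Q_v(W)\ge\frac q{q-1}t_v$. Lemma 4 with $R=Q_v(W)$ shows that $\{z\in W:P_v(z)\le Q_v(W)/q\}$ has codimension $\le d-1$ in $W$. With $N=\dim W\ge d+1$, the proportion of nonzero elements of $W$ lying in it is at least
$$\frac{q^{N-d+1}-1}{q^N-1}\ge q^{1-d}-q^{-N}\ge q^{-d},$$
the last step because $q^{1-d}-q^{-d}=(q-1)q^{-d}\ge q^{-N}$. For these $z$, $Q_v(W)-P_v(z)\ge(1-\frac1q)Q_v(W)\ge\frac12Q_v(W)$. Hence
$$\mathbb E_{z\in W}(Q_v(W)-P_v(z))\ge\tfrac12q^{-d}(Q_v(W)-2t_v).$$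
This holds in all cases: if $Q_v(W)\le0$ or $Q_v(W)<\frac q{q-1}t_v\le2t_v$, the right side is $\le0$ and the left side is $\ge0$. Multiply by $\deg v$ and sum over $v$. For any one $z\in W\setminus0$, (6.1) gives $\sum_v\deg(v)Q_v(W)\ge\sum_v\deg(v)P_v(z)=h$. So $\mathcal H\ge\frac12q^{-d}(h-2\kappa)$.

*Upper bound for $\mathcal H$, from abc.* For $v\notin S\cup E$ we have $P_v\ge0$ on $W\setminus0$ by Lemma 3(a), and $Q_v(W)\le0$ by definition of $S$. So $P_v=0$ there, and $v$ is constant on $W\setminus0$. Lemma 6 applies with $\Sigma=S\cup E$: since $|P_v(z)-P_v(z')|=|v(z/z')|$,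
$$\sum_v\deg(v)\,|P_v(z)-P_v(z')|\le2M,\qquad M=2p^m(s(S\cup E)+\delta)\le2p^m(s(S)+s(E)+\delta).$$
Fix $z$. By (9.1), $\mathbb E_{z'}|P_v(z')-P_v(z)|\ge(1-\frac1q)(Q_v(W)-P_v(z))$. Averaging the last inequality over $z'$ and using (9.5), $(1-\frac1q)\mathcal H\le2M$, so $\mathcal H\le4M$.

Together, $\frac12q^{-d}(h-2\kappa)\le4M$, which is (9.4).

**Step 3: for large $n$ there are no bad places.** By Lemma 1, $s(E)\le\kappa(1+n)$. Suppose $n$ is so large that
$$32\,q^{d+1}p^me_d\,q^{-n/(2d)}\le\tfrac12.\tag{9.6}$$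
Then (9.2) gives $16q^dp^m\,s(S)\le\frac12(h+2n\kappa)$, and (9.4) becomes
$$h-2\kappa\le\tfrac12(h+2n\kappa)+16q^dp^m(\kappa(1+n)+\delta).$$
Solving for $h$, $h\le4\kappa+2n\kappa+32q^dp^m(\kappa(1+n)+\delta)$. Inserting this in (9.2),
$$s(S)\le2e_dq^{1-n/(2d)}\big(4\kappa+4n\kappa+32q^dp^m(\kappa(1+n)+\delta)\big).\tag{9.7}$$
The right side tends to $0$ as $n\to\infty$. Once it is $<1$, $S=\emptyset$, because each $\deg v\ge1$.

**Step 4: counting $E$-units.** Suppose $S=\emptyset$. As in Step 2, every $v\notin E$ is constant on $W\setminus0$, so Lemma 6 applies with $\Sigma=E$ and $M\le2p^m(\kappa(1+n)+\delta)$. Fix $z_0\in W\setminus0$. The $q^{\dim W}-1\ge q^{n/2}-1$ distinct elements $z/z_0\in L^*$ ($z\in W\setminus0$) have divisors supported on $E$ with all $|v(z/z_0)|\le2M$. There are at most $(4M+1)^{|E|}$ such divisors, a function is determined by its divisor up to $k^*$, and $|E|\le2\kappa$ by Lemma 1. Hence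
$$q^{n/2}-1\le|k|\,\big(8p^m(\kappa(1+n)+\delta)+1\big)^{2\kappa}.\tag{9.8}$$
The right side is polynomial in $n$, so (9.8) fails for large $n$.

Thus $n$ is bounded by a constant $B$ depending only on $q,d,\kappa,\delta,p^m,|k|$, i.e. only on $L,\theta,d$ once $X,\mathcal O(1),D_j$ are fixed for $L$. This proves Theorem 4, and with Section 2, Theorems 1 and 2. $\blacksquare$

## 10. Proof of Theorem 3: the genus in place of $\delta$

To see how the bound depends on $L$, we make every constant explicit for a global function field $L$. Only $\delta$ needs a new argument.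

**Step 1: the constants.** Let $X$ be the smooth projective model of $L$ over $\mathbb F_q$, so $r=1$ and $\deg v$ is the degree of the residue field over $\mathbb F_q$. Then $\kappa$ is the degree of the pole divisor of $\theta$, so $\kappa=[L:\mathbb F_q(\theta)]$. Further $[k:\mathbb F_q]=[k(\theta):\mathbb F_q(\theta)]\le\kappa$, $|k|\le q^\kappa$, and $p^m\le\kappa$. Let $g=g(L)$.

**Step 2: abc with a differential.** In Lemma 2 replace the hypothesis $Dw\ne0$ by $w\notin L^p$. The space of differentials of $L$ over $\mathbb F_q$ is $L\,dt_1$, and $dw=D_1(w)\,dt_1$; so by (5.1), $dw=0$ iff $w\in L^p$. Replace $\eta$ by the differential $\eta=\frac{dw}{w(1+w)}\ne0$. The degree of a canonical divisor is $2g-2$ over $k$, so $\sum_v\deg(v)v(\eta)=[k:\mathbb F_q](2g-2)$. We have $v(dw)\ge v(w)-1$ always and $v(dw)\ge0$ if $v(w)\ge0$, and likewise for $1+w$, whose differential is the same. The three cases of Lemma 2 hold with $\delta_v=0$ and give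
$$[k:\mathbb F_q](2g-2)\ge\sum_{v(w)<0}\deg(v)|v(w)|-s(S_w).$$
Since $[k:\mathbb F_q](2g-2)\le2\kappa g$, doubling as before yields $\sum_v\deg(v)|v(w)|\le2(s(S_w)+\delta)$ with
$$\delta:=2\kappa g .$$
Lemma 6 goes through with "$d\big((z/z')^{1/p^{k_0}}\big)=0$" as the equivalence relation: the kernel of $d$ is the field $L^p$, it contains $-1$, and $w_0\notin L^p$ shows that not all elements are equivalent. Lemma 5 does not involve $\delta$. So the proof of Theorem 4 holds with $\delta=2\kappa g$.

**Step 3: $n$ is at most logarithmic in $g$.** Since $p^m\le\kappa$, there is $n_0\ge2d+2$ depending only on $q,d,\kappa$ such that (9.6) holds for all $n\ge n_0$. As $\kappa(1+n)+2\kappa g\le2\kappa(n+1)(g+1)$, the right side of (9.7) is at most $c_1q^{-n/(2d)}(n+1)(g+1)$, and the right side of (9.8) is at most $c_2(n+1)^{2\kappa}(g+1)^{2\kappa}$, with $c_1,c_2$ depending only on $q,d,\kappa$. Suppose $n>c_3\log_q(g+2)$ with $c_3\ge\max(4d,8\kappa)$. Then $g+1<q^{n/c_3}$, so the right side of (9.7) is at most $c_1(n+1)q^{-n/(4d)}$,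 and (9.8) would give $q^{n/2}-1\le c_2(n+1)^{2\kappa}q^{n/4}$. There is $n_1\ge n_0$, depending only on $q,d,\kappa$, such that for $n\ge n_1$ the first quantity is $<1$ and the second inequality is false. Take $c_3=\max(4d,\,8\kappa,\,n_1/\log_q2)$. As $g\ge0$, the assumption $n>c_3\log_q(g+2)$ forces $n\ge n_1$; then $S=\emptyset$ by (9.7), and (9.8) must hold, a contradiction. Hence, with $c_3=c_3(q,d,\kappa)$,
$$e\deg\ell\le B:=c_3\log_q(g+2)\tag{10.1}$$
for every $x$ as in Theorem 4.

**Step 4: general $A$.** Fix $0\ne a\in\mathfrak p$ once for all $L$ and put $\theta=a$, as in the deduction of Theorem 1. The rank becomes $D'=d\deg a$. The element $a$ has its only pole at $\infty$, so its zero divisor has degree $\dim_{\mathbb F_q}A/(a)=\deg a$, and $[K:\mathbb F_q(a)]=\deg a$. Therefore $\kappa=[L:K]\,[K:\mathbb F_q(a)]=[L:K]\deg a\le D\deg a$, and only finitely many values of $\kappa$ occur. Let $c_3$ be the largest of the corresponding constants $c_3(q,D',\kappa)$. By the deduction of Theorem 1 with $\lfloor B\rfloor$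 from (10.1),
$$|\phi[\mathfrak p^\infty](L)|\le q^{D'\lfloor B\rfloor}\le(g(L)+2)^{D'c_3},$$
which is of the form $C(g(L)+2)^c$. For the last assertion of Theorem 3, fix a nonconstant $a\in A$. In the deduction of Theorem 2, $B$ may be replaced by $\lfloor B\rfloor$ from (10.1), which depends only on $q$, $D'=d\deg a$, $\kappa=[L:K]\deg a$ and $g(L)$, and the bound $q^{D'\deg a_0}$ depends only on $D'$ and $\lfloor B\rfloor$. $\blacksquare$

## 11. The rank cannot be dropped from the bound

Let $A=\mathbb F_q[T]$ and $\mathfrak p=(T)$, and let $Y\subset L$ be any $\mathbb F_q$-subspace of dimension $d$. The polynomial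
$$\phi_T(Z)=TZ\prod_{0\ne y\in Y}\Big(1-\frac Zy\Big)$$
has degree $q^d$, linear coefficient $T$, and simple zeros forming an $\mathbb F_q$-space, so it is $\mathbb F_q$-linear. It defines a Drinfeld module of rank $d$ over $L$ with $\phi[T](L)=Y$. Hence $|\phi[\mathfrak p^\infty](L)|\ge q^d$, and any bound as in Theorem 1 must depend on $d$.
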